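\title{The ball minimizes the second Dirichlet eigenvalue among sets of given diameter}

\begin{abstract}
We prove that among open subsets of $\mathbb{R}^N$, $N\ge 2$, of given diameter the ball minimizes the Dirichlet eigenvalues $\lambda_2,\dots,\lambda_{N+1}$, and we determine all minimizers. A set of diameter $2R$ need not lie in a ball of radius $R$, so we move functions instead of sets: every function supported in a set of diameter $2R$ is replaced by $N+1$ functions on the ball of radius $R$ that together have the same spherically averaged power spectrum. This preserves the $L^2$ norm, the Dirichlet integral and the square of the mean, and it reduces the problem to a sharp inequality on the ball. The same transference shows that the ball minimizes the first clamped plate and buckling eigenvalues under a diameter constraint.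
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N\ge2$ and let $\Omega\subset\mathbb{R}^N$ be a nonempty bounded open set. The eigenvalues $0<\lambda_1(\Omega)\le\lambda_2(\Omega)\le\cdots$ of the Dirichlet problem $-\Delta u=\lambda u$ in $\Omega$, $u=0$ on $\partial\Omega$, understood in the weak sense and counted with multiplicity, are given by
\begin{equation}\label{eq:minmax}
\lambda_k(\Omega)=\min_{\substack{V\subset H_0^1(\Omega)\\ \dim V=k}}\ \max_{u\in V\setminus\{0\}}\frac{\int|\nabla u|^2}{\int u^2}.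
\end{equation}
Here $H^m_0(\Omega)$ is the closure of $C_c^\infty(\Omega)$ in the Sobolev space $H^m(\mathbb{R}^N)$, so its elements are extended by zero; functions are real unless the contrary is said. We write $D(\Omega)=\sup_{x,y\in\Omega}|x-y|$ for the diameter, $B(x,r)$ for open balls, and $B_r=B(0,r)$.

Formula \eqref{eq:minmax} gives $\lambda_k(t\Omega)=t^{-2}\lambda_k(\Omega)$, and $\lambda_k(\Omega)\ge\lambda_k(\Omega')$ when $\Omega\subset\Omega'$. A small eigenvalue thus requires a large set, and it is natural to ask how small $\lambda_k(\Omega)$ can be when the diameter is fixed. According to \cite{birs}, for every $k$ and $c>0$ the minimum of $\lambda_k$ among open sets of diameter $c$ is attained, some minimizer is a convex domain of constant width, and for $k=1$ the ball of diameter $c$ is a minimizer. The question posed in \cite{birs} is whether the ball is also a minimizer for $k=2$: \emph{if $B$ is a ball of diameter $c$, is $\lambda_2(\Omega)\ge\lambda_2(B)$ for every open set $\Omega\subset\mathbb{R}^N$ with $D(\Omega)=c$?}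

On the line the analogous statement follows from monotonicity, because a set of diameter $c$ lies in an interval of length $c$. For $N\ge2$ there is no largest set of diameter $c$. If $x_1,x_2,x_3$ are the vertices of an equilateral triangle of side $s$ with centroid $g$, then $\sum_i|y-x_i|^2=3|y-g|^2+s^2$ for every $y$, so a closed ball containing the vertices has radius at least $s/\sqrt3>s/2$.

A comparison through volume alone fails as well. Take $N=3$. Then $\lambda_1(B_r)=\pi^2/r^2$ and $\lambda_2(B_R)=j^2/R^2$, where $j$ is the first positive zero of $\sin s-s\cos s$ (Section~\ref{sec:ball}). This function has derivative $s\sin s$, so it increases on $(0,\pi)$ and decreases on $(\pi,2\pi)$; it is positive at $4\pi/3$ and negative at $3\pi/2$. Hence $4\pi/3<j<3\pi/2$. Two disjoint balls of radius $r$ have $\lambda_2=\pi^2/r^2$. With $r=2^{-1/3}R$ they have the volume of $B_R$ and a smaller $\lambda_2$, because $2^{1/3}<4/3$. Their union has diameter at least $4r$, however, so the constraint $D\le 2R$ forces $r\le R/2$, and then $\lambda_2\ge(2\pi/R)^2>\lambda_2(B_R)$.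 This computation suggests that the ball is the right guess, and that a proof must use distances between points in an essential way.

\begin{theorem}\label{thm:main}
Let $N\ge2$, $c>0$, and let $B$ be a ball of diameter $c$. If $\Omega\subset\mathbb{R}^N$ is open and $D(\Omega)=c$, then $\lambda_2(\Omega)\ge\lambda_2(B)$. More generally, $\lambda_k(\Omega)\ge\lambda_k(B)$ for $2\le k\le N+1$.
\end{theorem}

The theorem comes from an inequality for a single function.

\begin{theorem}\label{thm:ineq}
If $\Omega\subset\mathbb{R}^N$ is open and $D(\Omega)\le2R$, then for all $u\in H^1_0(\Omega)$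
\begin{equation}\label{eq:ineq}
\int|\nabla u|^2\ \ge\ \lambda_2(B_R)\Big(\int u^2-\frac1{|B_R|}\Big(\int u\Big)^2\Big).
\end{equation}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:ineq}]
Let $R=c/2$ and let $V$ be a two-dimensional space attaining the minimum in \eqref{eq:minmax} for $\lambda_2(\Omega)$. The linear functional $u\mapsto\int u$ has a nontrivial kernel on $V$, so there is $u\in V\setminus\{0\}$ with $\int u=0$. By \eqref{eq:ineq},
\begin{equation}\label{eq:chain}
\lambda_2(\Omega)\ \ge\ \frac{\int|\nabla u|^2}{\int u^2}\ \ge\ \lambda_2(B).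
\end{equation}
The second eigenvalue of the ball has multiplicity $N$, see \eqref{eq:spectrum}, so $\lambda_k(\Omega)\ge\lambda_2(\Omega)\ge\lambda_2(B)=\lambda_k(B)$ for $2\le k\le N+1$. The range of $k$ is used only here; for $k\ge N+2$ we have $\lambda_k(B)>\lambda_2(B)$ and the chain breaks.
\end{proof}

The ball is not the only minimizer, because removing a sufficiently thin set does not change $H^1_0$. The thin sets are the \emph{polar} ones, those of zero $H^1$-capacity; the definition is recalled in Section~\ref{sec:minimizers}.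

\begin{theorem}\label{thm:equality}
Let $\Omega\subset\mathbb{R}^N$ be open with $D(\Omega)=c$, and let $B=B_{c/2}$.
\begin{enumerate}
\item[(a)] $\lambda_2(\Omega)=\lambda_2(B)$ if and only if, after a translation, $\Omega\subset B$ and there is a hyperplane $H\ni0$ such that $(B\setminus\Omega)\setminus H$ is polar. In particular, the ball is the only convex minimizer.
\item[(b)] For $3\le k\le N+1$: $\lambda_k(\Omega)=\lambda_k(B)$ if and only if, after a translation, $\Omega\subset B$ and $B\setminus\Omega$ is polar.
\end{enumerate}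
\end{theorem}

For example, the union $B\setminus H$ of two half-balls minimizes $\lambda_2$. The method also applies to operators of higher order. We use the Fourier transform $\hat u(\xi)=\int u(x)e^{-ix\cdot\xi}\,dx$.

\begin{theorem}\label{thm:poly}
Let $0\le l<m$ be integers and let $\Omega\subset\mathbb{R}^N$ be open with $D(\Omega)\le2R$. Then
\[
\inf_{u\in H^m_0(\Omega)\setminus\{0\}}\frac{\int|\xi|^{2m}|\hat u|^2\,d\xi}{\int|\xi|^{2l}|\hat u|^2\,d\xi}\ \ge\ \inf_{u\in H^m_0(B_R)\setminus\{0\}}\frac{\int|\xi|^{2m}|\hat u|^2\,d\xi}{\int|\xi|^{2l}|\hat u|^2\,d\xi}.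
\]
\end{theorem}

By Plancherel's theorem, the choices $(m,l)=(1,0)$, $(2,0)$, $(2,1)$ give the quotients $\int|\nabla u|^2/\int u^2$, $\int(\Delta u)^2/\int u^2$ and $\int(\Delta u)^2/\int|\nabla u|^2$, whose infima are the first Dirichlet, clamped plate and buckling eigenvalues.

Section~\ref{sec:idea} isolates the quantity that carries the proof and treats one configuration by hand. Section~\ref{sec:transfer} transfers functions to the ball and proves Theorem~\ref{thm:poly}; Section~\ref{sec:ball} proves \eqref{eq:ineq} on the ball and deduces Theorem~\ref{thm:ineq}. Sections~\ref{sec:rigidity} and~\ref{sec:minimizers} treat equality.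

\section{The averaged power spectrum}\label{sec:idea}

Let $u\in L^2(\mathbb{R}^N)$ have bounded support, so that $u\in L^1$ and $\hat u$ is continuous. Its \emph{averaged power spectrum} is
\[
F_u(k)=\frac1{|S^{N-1}|}\int_{S^{N-1}}|\hat u(k\omega)|^2\,d\omega,\qquad k\in\mathbb{R},
\]
an even function of $k$. In polar coordinates,
\begin{equation}\label{eq:moments}
\int|\xi|^{2i}|\hat u|^2\,d\xi=\int|\xi|^{2i}F_u(|\xi|)\,d\xi\quad(i\ge0),\qquad \Big|\int u\Big|^2=F_u(0),
\end{equation}
and by Plancherel's theorem the left integral is $(2\pi)^N\int|u|^2$ for $i=0$ and $(2\pi)^N\int|\nabla u|^2$ for $i=1$. So every term of \eqref{eq:ineq} is a \emph{linear} functional of $F_u$. If $F_u$ is the averaged power spectrum of a function on $B_R$, or a sum of such spectra, then \eqref{eq:ineq} for $u$ follows from \eqref{eq:ineq} on the ball. This is plausible because $|\hat u|^2$ records differences $x-y$ of points of the support and, after averaging over directions, only their lengths $|x-y|$. These lengths are what the diameter controls.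

\begin{example}\label{ex:triangle}
Let $x_1,x_2,x_3$ be the vertices of an equilateral triangle of side $s$, let $\delta>0$ with $s+2\delta=2R$, and let $\Omega=\bigcup_iB(x_i,\delta)$; the three balls may overlap. Then $D(\Omega)=2R$, while a ball containing $\Omega$ has radius at least $s/\sqrt3+\delta>R$. Let $v\ne0$ be a radial function in $H^1_0(B_\delta)$, let $c_1+c_2+c_3=0$ with $\sigma^2:=\sum_ic_i^2>0$, and put $u(x)=\sum_ic_i\,v(x-x_i)$, a function in $H^1_0(\Omega)$ with mean zero. Since $2\sum_{i<i'}c_ic_{i'}=-\sigma^2$, $\hat v$ is radial, and $|x_i-x_{i'}|=s$, averaging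
\[
|\hat u(\xi)|^2=|\hat v(\xi)|^2\Big(\sigma^2+2\sum_{i<i'}c_ic_{i'}\cos\big((x_i-x_{i'})\cdot\xi\big)\Big)
\]
over the sphere $|\xi|=k$ gives $F_u(k)=\sigma^2|\hat v(ke_1)|^2\,(1-\Lambda(sk))$, where $\Lambda(t)$ is the average of $\cos(t\omega_1)$ over $S^{N-1}$. Now let
\[
f(x)=\frac\sigma{\sqrt2}\Big(v\big(x-\tfrac s2e_1\big)-v\big(x+\tfrac s2e_1\big)\Big).
\]
Then $f\in H^1_0(B_R)$ because $s/2+\delta=R$, and $|\hat f(\xi)|^2=2\sigma^2\sin^2(s\xi_1/2)|\hat v|^2=\sigma^2(1-\cos s\xi_1)|\hat v|^2$, so $F_f=F_u$. By \eqref{eq:moments}, $u$ and $f$ have the same Rayleigh quotient. The function $f$ is odd, hence orthogonal to the first eigenfunction of $B_R$, which is simple and radial. Therefore $\int|\nabla u|^2\ge\lambda_2(B_R)\int u^2$, although $\Omega$ does not fit into $B_R$.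
\end{example}

Two features of the example are special. The function $f$ could be guessed because only one distance occurs; in general it must be produced by factoring $F_u$. And $f$ was odd; in general we only retain the value of $|\int f|$, which is not the inner product with the first eigenfunction. The next two sections deal with these points in turn.

\section{Transference to the ball}\label{sec:transfer}

\begin{proposition}\label{prop:transfer}
Let $m\ge0$ be an integer and let $u\in H^m(\mathbb{R}^N)$ be real and vanish almost everywhere outside a set of diameter at most $2R$. Then there are complex-valued $f_0,\dots,f_N\in H^m_0(B_R;\mathbb{C})$ with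
\begin{equation}\label{eq:transfer}
\sum_{j=0}^N|\hat f_j(\xi)|^2=F_u(|\xi|)\qquad(\xi\in\mathbb{R}^N).
\end{equation}
Consequently $\sum_j\int|\xi|^{2i}|\hat f_j|^2\,d\xi=\int|\xi|^{2i}|\hat u|^2\,d\xi$ for $0\le i\le m$, and $\sum_j|\int f_j|^2=(\int u)^2$.
\end{proposition}

Supports become growth conditions on the Fourier side. We use three standard facts.

\emph{Paley--Wiener--Schwartz theorem.} An entire function $g$ on $\mathbb{C}^N$ is the Fourier transform of a distribution supported in $\overline{B_r}$ if and only if $|g(\zeta)|\le C(1+|\zeta|)^Me^{r|\operatorname{Im}\zeta|}$ for some $C$ and $M$.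

\emph{Phragm\'en--Lindel\"of theorem.} Let $h$ be continuous on $\{\operatorname{Im}w\ge0\}$ and holomorphic in the interior, with $|h(w)|\le Ce^{\tau|w|}$ there and $|h|\le K$ on $\mathbb{R}$. Then $|h(w)|\le Ke^{\tau\operatorname{Im}w}$; the constant $C$ does not enter the conclusion.

\emph{Fej\'er--Riesz theorem.} A trigonometric polynomial $P(\theta)=\sum_{|q|<n}a_qe^{-iq\theta}$ that is nonnegative on $\mathbb{R}$ equals $\big|\sum_{q=0}^{n-1}c_qe^{-iq\theta}\big|^2$ for some $c_q\in\mathbb{C}$.

We shall see that the diameter bound makes $F_u$ the transform of a function on the interval $[-2R,2R]$. What we need is a ``square root'' of $F_u$ with half the exponential type. The Fej\'er--Riesz theorem provides one for trigonometric polynomials, since $e^{i(n-1)\theta/2}\sum_qc_qe^{-iq\theta}$ has frequencies of size at most $(n-1)/2$, and a limit of Riemann sums gives the continuous version, the Boas--Kac--Krein theorem.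

\begin{lemma}\label{lem:factor}
Let $\alpha$ be a continuous function on $\mathbb{R}$ with $\alpha(t)=0$ for $|t|\ge2R$, and suppose that $F(k)=\int\alpha(t)e^{-ikt}\,dt$ is nonnegative and integrable on $\mathbb{R}$. Then there is an entire function $G$ with $|G(z)|\le Ce^{R|\operatorname{Im}z|}$ on $\mathbb{C}$ and $|G(k)|^2=F(k)$ for $k\in\mathbb{R}$.
\end{lemma}

\begin{proof}
For $n\ge1$ let $\varepsilon=2R/n$ and $P_n(\theta)=\varepsilon\sum_{|q|<n}\alpha(q\varepsilon)e^{-iq\theta}$. Then $P_n(\varepsilon k)$ is a Riemann sum for $F(k)$, so $P_n(\varepsilon k)\to F(k)$ for each real $k$. A Riemann sum for a nonnegative quantity need not be nonnegative; here it is. By Fourier inversion $\alpha(t)=\frac1{2\pi}\int F(k)e^{ikt}\,dk$, so for every integer $M\ge1$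
\[
\frac1M\sum_{q,q'=1}^M\alpha\big((q-q')\varepsilon\big)e^{-i(q-q')\theta}=\frac1{2\pi M}\int F(k)\Big|\sum_{q=1}^Me^{iq(k\varepsilon-\theta)}\Big|^2dk\ \ge0.
\]
A difference $q-q'=r$ occurs $(M-|r|)_+$ times, and $\alpha(r\varepsilon)=0$ for $|r|\ge n$, so the left side equals $\sum_{|r|<n}(1-|r|/M)_+\,\alpha(r\varepsilon)e^{-ir\theta}$. Letting $M\to\infty$ gives $P_n\ge0$.

Write $P_n(\theta)=|\sum_{q=0}^{n-1}c_qe^{-iq\theta}|^2$ and set $G_n(z)=e^{iRz}\sum_{q=0}^{n-1}c_qe^{-iq\varepsilon z}$. The frequencies $R-q\varepsilon$ lie in $[-R,R]$, so $|G_n(z)|\le\sum_q|c_q|\,e^{R|z|}$, and for real $k$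
\[
|G_n(k)|^2=P_n(\varepsilon k)\le\varepsilon(2n-1)\|\alpha\|_\infty\le4R\|\alpha\|_\infty=:C^2.
\]
The Phragm\'en--Lindel\"of theorem, applied to $G_n(z)$ and $G_n(-z)$, gives $|G_n(z)|\le Ce^{R|\operatorname{Im}z|}$ with $C$ independent of $n$. By Montel's theorem a subsequence converges locally uniformly to an entire function $G$ with the same bound, and $|G(k)|^2=\lim P_n(\varepsilon k)=F(k)$.
\end{proof}

To return to $\mathbb{R}^N$ one would like to take $\hat f(\xi)=G(|\xi|)$. This function extends to an entire function of $\zeta\in\mathbb{C}^N$ if $G$ is even, since $G(|\xi|)$ is then a power series in $\xi_1^2+\dots+\xi_N^2$. But an even $F$ need not have an even factor.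

\begin{example}\label{ex:odd}
As a model, with point masses in place of a continuous $\alpha$, take $F(k)=5-4\cos 2Rk=|2e^{iRk}-e^{-iRk}|^2=|\cos Rk+3i\sin Rk|^2$. If $G$ is entire with $|G|^2=F$ on $\mathbb{R}$, then $G(z)\overline{G(\bar z)}=F(z)$ on $\mathbb{C}$. At $z_0=i(\log 2)/(2R)$ we have $\cos2Rz_0=5/4$ and $\sin2Rz_0\ne0$, so $z_0$ is a simple zero of $F$. If $G$ were even, then $G(\bar z_0)=G(-z_0)=G(z_0)$, both factors would vanish, and the zero would be double. The remedy is to separate the even and odd parts and to write $|\xi|^2=\sum_j\xi_j^2$: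
\[
F(|\xi|)=\cos^2R|\xi|+\sum_{j=1}^N\Big|3\xi_j\frac{\sin R|\xi|}{|\xi|}\Big|^2 .
\]
Each of the $N+1$ functions being squared is entire in $\xi$. For $N=3$ the supports are visible: $4\pi R\sin(R|\xi|)/|\xi|$ is the transform of surface measure on $\partial B_R$, multiplication by $\xi_j$ is a differentiation in $x_j$, and $\cos R|\xi|$ is the $R$-derivative of $\sin(R|\xi|)/|\xi|$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
Write $F=F_u$.

\emph{Step 1: reduction to one variable.} Let $A(h)=\int u(x+h)u(x)\,dx$. This function is continuous, because translation is continuous in $L^2$, and $\hat A(\xi)=\hat u(\xi)\hat u(-\xi)=|\hat u(\xi)|^2$, because $u$ is real. If $|h|>2R$, then $x$ and $x+h$ cannot both lie in a set of diameter at most $2R$, so $A(h)=0$; by continuity $A(h)=0$ for $|h|\ge2R$. This is the only use of the diameter hypothesis. Let $a(h)=\int_{SO(N)}A(\Theta h)\,d\Theta$ be the average over rotations with respect to the invariant probability measure. It is continuous, real and radial, it vanishes for $|h|\ge2R$, and $\hat a(\xi)=\int\hat A(\Theta\xi)\,d\Theta=F(|\xi|)$.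 Restricting $\hat a$ to a line corresponds to integrating $a$ over hyperplanes: the function $\alpha(t)=\int_{\mathbb{R}^{N-1}}a(t,h')\,dh'$ is continuous, vanishes for $|t|\ge2R$, and
\[
\int\alpha(t)e^{-ikt}\,dt=\hat a(ke_1)=F(k)\qquad(k\in\mathbb{R}).
\]
The function $F$ is nonnegative and bounded by $\|u\|_{L^1}^2$, and $\int_0^\infty F(k)k^{N-1}\,dk<\infty$ by \eqref{eq:moments}; hence $F\in L^1(\mathbb{R})$. Lemma~\ref{lem:factor} yields $G$.

\emph{Step 2: lifting to $\mathbb{C}^N$.} Let $G_e(z)=\frac12(G(z)+G(-z))$ and $G_o(z)=\frac12(G(z)-G(-z))$; both are bounded by $Ce^{R|\operatorname{Im}z|}$. Since $F$ is even, the parallelogram identity gives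
\[
F(k)=\tfrac12\big(|G(k)|^2+|G(-k)|^2\big)=|G_e(k)|^2+|G_o(k)|^2 .
\]
The function $G_1(z)=G_o(z)/z$ is even and entire; it is bounded by $Ce^{R|\operatorname{Im}z|}$ for $|z|\ge1$, and by $Ce^R$ for $|z|\le1$ by the maximum principle. For $\zeta\in\mathbb{C}^N$ let $\zeta\cdot\zeta=\sum_j\zeta_j^2$, let $z$ be either square root of $\zeta\cdot\zeta$, and put
\[
g_0(\zeta)=G_e(z),\qquad g_j(\zeta)=\zeta_j\,G_1(z)\quad(1\le j\le N).
\]
These are entire functions of $\zeta$, since $G_e(z)$ and $G_1(z)$ are entire functions of $z^2$. For real $\xi$,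
\[
\sum_{j=0}^N|g_j(\xi)|^2=|G_e(|\xi|)|^2+|\xi|^2|G_1(|\xi|)|^2=F(|\xi|).
\]
The lifting does not increase the exponential type, because $|\operatorname{Im}z|\le|\operatorname{Im}\zeta|$. Indeed, for $\zeta=\xi+i\eta$ we have $\operatorname{Re}z^2=|\xi|^2-|\eta|^2$ and $|z|^2=|\zeta\cdot\zeta|\le|\xi|^2+|\eta|^2$, so $2(\operatorname{Im}z)^2=|z|^2-\operatorname{Re}z^2\le2|\eta|^2$. Hence $|g_j(\zeta)|\le C'(1+|\zeta|)e^{R|\operatorname{Im}\zeta|}$ for $0\le j\le N$.

\emph{Step 3: the functions $f_j$.} By the Paley--Wiener--Schwartz theorem, $g_j=\hat f_j$ for a distribution $f_j$ supported in $\overline{B_R}$, and \eqref{eq:transfer} holds. Since $|g_j(\xi)|^2\le F(|\xi|)$ and $\int(1+|\xi|^2)^mF(|\xi|)\,d\xi=\int(1+|\xi|^2)^m|\hat u|^2\,d\xi<\infty$, we have $f_j\in H^m(\mathbb{R}^N)$. For $0<s<1$ the dilate $f_j(\cdot/s)$ is supported in $\overline{B_{sR}}$, so its mollifications at scales below $(1-s)R$ lie in $C_c^\infty(B_R)$ and $f_j(\cdot/s)\in H^m_0(B_R)$; as $s\uparrow1$ the dilates converge to $f_j$ in $H^m$. Thus $f_j\in H^m_0(B_R)$. The last two identities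 follow from \eqref{eq:transfer}, \eqref{eq:moments} and $\hat f_j(0)=\int f_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Write $I_i(f)=\int|\xi|^{2i}|\hat f|^2\,d\xi$ and let $\Gamma$ be the infimum for $B_R$. If $f=f'+if''$ with $f',f''$ real, then $I_i(f)=I_i(f')+I_i(f'')$: the cross term is twice the imaginary part of $\int|\xi|^{2i}\widehat{f'}\,\overline{\widehat{f''}}\,d\xi$, and this integral is real because the substitution $\xi\mapsto-\xi$ turns it into its complex conjugate. Hence $I_m(f)\ge\Gamma I_l(f)$ holds for complex $f\in H^m_0(B_R;\mathbb{C})$ as well. For $u\in H_0^m(\Omega)$, Proposition~\ref{prop:transfer} gives $I_m(u)=\sum_jI_m(f_j)\ge\Gamma\sum_jI_l(f_j)=\Gamma I_l(u)$.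
\end{proof}

\section{The inequality on the ball}\label{sec:ball}

From now on $B=B_R$, $p=N/2$ and $\nu=p-1$. It is convenient to remove the power factor from the Bessel function $J_\alpha$, $\alpha\ge0$, and to work with the even entire function
\[
b_\alpha(z)=z^{-\alpha}J_\alpha(z)=\sum_{q\ge0}\frac{(-1)^qz^{2q}}{2^{\alpha+2q}\,q!\,\Gamma(\alpha+q+1)},\qquad b_\alpha(0)>0 .
\]
Termwise differentiation gives, for $s>0$,
\begin{equation}\label{eq:recurrence}
b_\alpha'(s)=-s\,b_{\alpha+1}(s),\qquad \big(s^{2\alpha+2}b_{\alpha+1}(s)\big)'=s^{2\alpha+1}b_\alpha(s),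
\end{equation}
and therefore $b_\alpha''+\frac{2\alpha+1}sb_\alpha'+b_\alpha=0$; up to a factor, $b_\alpha$ is the only solution that is bounded near $0$. Let $j_{\alpha,1}<j_{\alpha,2}<\cdots$ be its positive zeros. By uniqueness for the differential equation, $b_\alpha$ and $b_\alpha'$ have no common positive zero. So the zeros $j_{\alpha,n}$ are simple and, by \eqref{eq:recurrence}, $b_\alpha$ and $b_{\alpha+1}$ have no common positive zero. Rolle's theorem applied to $s^{2\alpha+2}b_{\alpha+1}$ on $[0,j_{\alpha+1,1}]$ and to $b_\alpha$ on $[j_{\alpha,1},j_{\alpha,2}]$ gives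
\begin{equation}\label{eq:interlace}
j_{\alpha,1}<j_{\alpha+1,1}<j_{\alpha,2}.
\end{equation}

If $Y$ is a homogeneous harmonic polynomial of degree $d$, then $\Delta\big(Y(x)h(|x|)\big)=Y(x)\big(h''+\frac{N-1+2d}rh'\big)$ and $N-1+2d=2(\nu+d)+1$. Hence $Y(x)\,b_{\nu+d}(k|x|)$ solves $-\Delta v=k^2v$ for every $k\in\mathbb{C}$. By separation of variables, the functions of this form with $kR=j_{\nu+d,n}$ ($d\ge0$, $n\ge1$) contain an orthogonal basis of $L^2(B)$ made of Dirichlet eigenfunctions; the radial ones are those with $d=0$. By \eqref{eq:interlace} the smallest of the numbers $j_{\nu+d,n}$ is $j_{\nu,1}$, and the next is $j_{\nu+1,1}=j_{p,1}$, attained only for $d=n=1$. The polynomials of degree $d=1$ form a space of dimension $N$. With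
\[
k_n=j_{p,n}/R,\qquad \mu=k_1^2,\qquad \varphi(r)=b_p(k_1r),
\]
we obtain
\begin{equation}\label{eq:spectrum}
\lambda_1(B)<\lambda_2(B)=\dots=\lambda_{N+1}(B)=\mu<\lambda_{N+2}(B),
\end{equation}
with eigenfunctions $\psi_e(x)=(e\cdot x)\varphi(|x|)$, $e\in\mathbb{R}^N$, extended by zero outside $B$. Here $\varphi>0$ on $[0,R)$, $\varphi(R)=0$ and $\varphi'(R)\neq0$. For $N=3$, $b_{1/2}(s)$ is a multiple of $(\sin s)/s$, so by \eqref{eq:recurrence} $b_{3/2}(s)$ is a multiple of $(\sin s-s\cos s)/s^3$; these are the values used in Section~\ref{sec:intro}.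

The usual description of $\mu$ is as the minimum of the Rayleigh quotient over functions orthogonal to the first eigenfunction. We need the same minimum over functions orthogonal to the \emph{constants}. The two conditions differ only for radial functions, and orthogonality to constants is the natural condition of the Neumann problem. What makes this work is that the gradient of a radial Neumann eigenfunction vanishes on $\partial B$, so its components are Dirichlet eigenfunctions with $d=1$ and the same eigenvalue. Explicitly, $W(x)=b_\nu(k_1|x|)$ satisfies $e\cdot\nabla W=-\mu\psi_e$ in $B$ by \eqref{eq:recurrence}.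

\begin{lemma}\label{lem:ball}
For $f\in H^1_0(B;\mathbb{C})$,
\[
\int|\nabla f|^2\ge\mu\Big(\int|f|^2-\frac1{|B|}\Big|\int f\Big|^2\Big).
\]
If equality holds and $\int f=0$, then $f(x)=(w\cdot x)\varphi(|x|)$ in $B$ for some $w\in\mathbb{C}^N$.
\end{lemma}

\begin{proof}
Let $f_{\rm rad}=\int_{SO(N)}f\circ\Theta\,d\Theta$, a radial function in $H^1_0(B;\mathbb{C})$, and $f_\perp=f-f_{\rm rad}$. Rotations preserve both the $L^2$ inner product and the Dirichlet inner product $\int\nabla f\cdot\nabla\bar g$. For either of them and radial $g$ we have $\langle f\circ\Theta,g\rangle=\langle f,g\rangle$, hence $\langle f_\perp,g\rangle=0$. So $f_\perp$ is orthogonal to $f_{\rm rad}$ in both senses, and $\int f_\perp=0$. Let $\bar f=|B|^{-1}\int f$ and $g=f_{\rm rad}-\bar f$ on $B$. Then $\int_B|g|^2=\int|f_{\rm rad}|^2-|B|^{-1}|\int f|^2$, and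
\[
\int|\nabla f|^2-\mu\int|f|^2+\frac\mu{|B|}\Big|\int f\Big|^2=\Big[\int|\nabla f_\perp|^2-\mu\int|f_\perp|^2\Big]+\Big[\int_B|\nabla g|^2-\mu\int_B|g|^2\Big].
\]

\emph{First bracket.} The expansion of $f_\perp$ in Dirichlet eigenfunctions contains only terms with $d\ge1$. Their eigenvalues are at least $\mu$, with equality only for $d=n=1$. So the bracket is nonnegative, and it vanishes only if $f_\perp=(w\cdot x)\varphi(|x|)$.

\emph{Second bracket.} The function $g\in H^1(B;\mathbb{C})$ is radial with mean zero. The Neumann Laplacian of $B$, the operator associated with the Dirichlet integral on $H^1(B)$, has discrete spectrum and commutes with rotations, so the radial functions in $L^2(B)$ have an orthogonal basis of radial Neumann eigenfunctions. Such a function is smooth in $B$, hence constant (eigenvalue $0$) or a multiple of $b_\nu(k|x|)$ with $k>0$ (eigenvalue $k^2$). The boundary condition reads $0=\frac d{dr}b_\nu(kr)|_{r=R}=-k^2R\,b_p(kR)$, that is, $k=k_n$ for some $n$. Since $g$ is orthogonal to constants, $\int_B|\nabla g|^2\ge k_1^2\int_B|g|^2$,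 with equality only for multiples of $W$.

\emph{Equality.} If equality holds and $\int f=0$, both brackets vanish and $f_{\rm rad}=g=\kappa W$ for a constant $\kappa$. The boundary value of $W$ is $b_\nu(j_{p,1})\ne0$, because $b_\nu$ and $b_{\nu+1}$ have no common zero. Since $f_{\rm rad}\in H^1_0(B;\mathbb{C})$, this forces $\kappa=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ineq}]
Apply Proposition~\ref{prop:transfer} with $m=1$ to $u$. By Plancherel's theorem $\sum_j\int|\nabla f_j|^2=\int|\nabla u|^2$ and $\sum_j\int|f_j|^2=\int u^2$, and $\sum_j|\int f_j|^2=(\int u)^2$. Sum the inequalities of Lemma~\ref{lem:ball} for $f_0,\dots,f_N$ and use $\mu=\lambda_2(B_R)$.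
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:sharp}
Both constants in \eqref{eq:ineq} are sharp. For $\Omega=B$ equality holds for $\psi_e$, which has mean zero, so $\lambda_2(B)$ cannot be increased. Equality also holds for $u=W-W|_{\partial B}$: it is radial, and $u$ minus its mean is $W$ because $\int_BW=0$, so both brackets vanish. Its mean $-W|_{\partial B}$ is nonzero, so $1/|B|$ cannot be decreased.
\end{remark}

\section{Rigidity}\label{sec:rigidity}

\begin{proposition}\label{prop:rigid}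
Let $\Omega$ be open with $D(\Omega)\le2R$, and let $u\in H^1_0(\Omega)\setminus\{0\}$ satisfy $\int u=0$ and $\int|\nabla u|^2=\mu\int u^2$. Then there is $x_0\in\mathbb{R}^N$ such that $\Omega\subset B(x_0,R)$, the closed convex hull of $\Omega$ is $\overline{B(x_0,R)}$, and $u(x)=\psi_e(x-x_0)$ for some $e\in\mathbb{R}^N\setminus\{0\}$.
\end{proposition}

The condition $\int u=0$ cannot be dropped from the equality case of \eqref{eq:ineq}, by Remark~\ref{rem:sharp}. The difficulty is that the transference forgets the position and shape of $\Omega$ and retains only $F_u$. We shall see that equality forces $F_u$, hence $\hat u$, to vanish on a sequence of spheres, namely on zeros of $\widehat{\mathbf 1_B}$, and we must turn this into the statement that the convex hull of $\Omega$ contains a ball of radius $R$.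

The one-dimensional model shows why zeros force a large support. Let $T\ne0$ be a compactly supported distribution on $\mathbb{R}$ whose transform vanishes at the zeros $\pi n/R$, $n\ne0$, of $\widehat{\mathbf 1_{(-R,R)}}(\xi)=2\sin(R\xi)/\xi$. Then $\widehat{T'}$ vanishes at all points $\pi n/R$, so the $2R$-periodization of $T'$, whose Fourier coefficients are these values up to a factor, is zero. If $T$ were supported in an interval of length less than $2R$, the translates of $T'$ would have disjoint supports, so $T'=0$ and $T=0$. In $\mathbb{R}^N$ we replace periodization by division: we write $T=\mathbf 1_B*S$ and use the theorem of supports.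

We first compute $\widehat{\mathbf 1_B}$. The function $x\mapsto\int_{S^{N-1}}e^{-ix\cdot\omega}\,d\omega$ is a smooth radial solution of $-\Delta v=v$ that is positive at $0$, so it equals $c_1b_\nu(|x|)$ with $c_1>0$. Since $N-1=2\nu+1$, the second formula in \eqref{eq:recurrence} gives $\widehat{\mathbf 1_B}(\xi)=c_1\int_0^Rr^{N-1}b_\nu(r|\xi|)\,dr=c_1R^Nb_p(R|\xi|)$. Writing $b=b_p$ and $c_0=c_1R^N$, analytic continuation gives
\begin{equation}\label{eq:ballFT}
\widehat{\mathbf 1_B}(\zeta)=c_0\,b(Rz)\qquad\text{for }\zeta\in\mathbb{C}^N,\ z^2=\zeta\cdot\zeta .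
\end{equation}
The only complex zeros of $b$ are $\pm j_{p,n}$: if $b(z)=0$, then $v(x)=x_1b(z|x|)$ is a nonzero function in $H^1_0(B_1;\mathbb{C})$ with $-\Delta v=z^2v$, so $z^2\int|v|^2=\int|\nabla v|^2>0$.

\begin{lemma}\label{lem:division}
Let $T$ be a compactly supported distribution on $\mathbb{R}^N$ whose Fourier transform vanishes on the spheres $\{\xi\in\mathbb{R}^N:|\xi|=k_n\}$ for all $n\ge1$. Then $T=\mathbf 1_B*S$ for a compactly supported distribution $S$.
\end{lemma}

\begin{proof}
By the Paley--Wiener--Schwartz theorem $\hat T$ is entire with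
\begin{equation}\label{eq:Tbound}
|\hat T(\zeta)|\le C(1+|\zeta|)^{M_0}e^{L|\operatorname{Im}\zeta|},
\end{equation}
and it suffices to show that $E=\hat T/\widehat{\mathbf 1_B}$ is entire and satisfies a bound of the same form.

\emph{Step 1: $E$ is entire.} By \eqref{eq:ballFT} the zero set of $\widehat{\mathbf 1_B}$ is the disjoint union of the quadrics $Z_n=\{\zeta\in\mathbb{C}^N:\zeta\cdot\zeta=k_n^2\}$. Write $b(z)=\beta(z^2)$ with $\beta$ entire. Since $b'(z)=2z\beta'(z^2)$ and the zeros of $b$ are simple, $\beta'(j_{p,n}^2)\ne0$, so the gradient $2c_0R^2\beta'(j_{p,n}^2)\,\zeta$ of $\widehat{\mathbf 1_B}$ is nonzero on $Z_n$. Thus $Z_n$ is a complex manifold, and near each of its points $\widehat{\mathbf 1_B}$ can be taken as the first of $N$ holomorphic coordinates. A holomorphic function vanishing where this coordinate vanishes is divisible by it, as its power series shows. It remains to pass from the real sphere, where $\hat T$ is known to vanish, to all of $Z_n$.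

Near $k_ne_1$, the manifold $Z_n$ is the graph $\zeta_1=(k_n^2-\zeta'\cdot\zeta')^{1/2}$ over small $\zeta'=(\zeta_2,\dots,\zeta_N)$, and real $\zeta'$ give points of the real sphere. A holomorphic function of $\zeta'$ that vanishes for small real $\zeta'$ has all derivatives zero at the origin, so $\hat T$ vanishes on $Z_n$ near $k_ne_1$. Moreover $Z_n$ is connected: if $\zeta=\xi+i\eta\in Z_n$, then $|\xi|^2=k_n^2+|\eta|^2$ and $\xi\cdot\eta=0$, so the path $(k_n^2+t^2|\eta|^2)^{1/2}\xi/|\xi|+it\eta$, $0\le t\le1$, lies in $Z_n$ and joins $\zeta$ to the real sphere, which is connected because $N\ge2$. By the identity theorem $\hat T=0$ on $Z_n$.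

\emph{Step 2: a lower bound for $b$.} The quotient $E$ cannot be estimated directly near the zeros of the denominator. We bound $b$ from below on curves that avoid its zeros and use the maximum principle inside. Recall the asymptotic formula
\[
J_p(z)=\sqrt{\frac2{\pi z}}\,\Big[\cos\Big(z-\frac{p\pi}2-\frac\pi4\Big)+r(z)\Big],\qquad |r(z)|\le\frac{C_0e^{|\operatorname{Im}z|}}{|z|}\quad(\operatorname{Re}z\ge0,\ |z|\ge1).
\]
Let $\gamma_q=\pi(q+\frac p2+\frac14)$ for integers $q\ge0$; note $\gamma_q>1$. For real $x,y$ we have $|\cos(x+iy)|^2=\cos^2x+\sinh^2y$. So, with $y=\operatorname{Im}z$, the cosine above has modulus $\cosh y\ge e^{|y|}/4$ when $\operatorname{Re}z=\gamma_q$, and modulus at least $\sinh|y|\ge e^{|y|}/4$ when $|y|\ge1$. Choose $q_0$ with $\gamma_{q_0}\ge8C_0$; then $|r(z)|\le e^{|y|}/8$ for $|z|\ge\gamma_{q_0}$. Since $b$ is even, there is $\delta>0$ with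
\begin{equation}\label{eq:lower}
|b(z)|\ge\delta|z|^{-p-1/2}\quad\text{if }|\operatorname{Re}z|=\gamma_q,\ q\ge q_0,\quad\text{or if }|\operatorname{Im}z|\ge1,\ |z|\ge\gamma_{q_0}.
\end{equation}

\emph{Step 3: $E$ has exponential type.} Let $\omega\in\mathbb{C}^N$ with $|\omega|=1$, let $\sigma^2=\omega\cdot\omega$, so $|\sigma|\le1$, and let $t\ge1$. By \eqref{eq:ballFT}, $E(\tau\omega)=\hat T(\tau\omega)/(c_0b(R\tau\sigma))$ for $\tau\in\mathbb{C}$. Constants below do not depend on $t$ or $\omega$. If $Rt|\sigma|\le\frac12j_{p,1}$, then $|b(Rt\sigma)|$ is at least the positive minimum of $|b|$ on the disk of radius $\frac12j_{p,1}$, and \eqref{eq:Tbound} gives $|E(t\omega)|\le C_1e^{C_1t}$. Otherwise let $q\ge q_0$ be the smallest index with $\gamma_q>Rt|\sigma|$. Then $\gamma_q\le\max(\gamma_{q_0},Rt|\sigma|+\pi)\le C_2Rt|\sigma|$, because $Rt|\sigma|>\frac12j_{p,1}$. The square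
\[
\{\tau\in\mathbb{C}:|\operatorname{Re}(R\tau\sigma)|\le\gamma_q,\ |\operatorname{Im}(R\tau\sigma)|\le\gamma_q\}
\]
contains $t$. On its boundary $z=R\tau\sigma$ satisfies one of the conditions in \eqref{eq:lower}, $|z|\le\sqrt2\gamma_q\le\sqrt2C_2Rt$, and $|\tau|=|z|/(R|\sigma|)\le\sqrt2C_2t$. So there $|b(z)|\ge C_3^{-1}t^{-p-1/2}$ and $|\hat T(\tau\omega)|\le C_3e^{C_3t}$. The maximum principle bounds $E(t\omega)$, and altogether $|E(\zeta)|\le C_4e^{C_4|\zeta|}$ on $\mathbb{C}^N$.

\emph{Step 4: $E$ grows polynomially on $\mathbb{R}^N$.} Let $\eta\in\mathbb{R}^N$ be a unit vector, let $Rt\ge\gamma_{q_0}$, and choose $q\ge q_0$ with $\gamma_q\le Rt<\gamma_{q+1}$. On the boundary of the rectangle $\{\gamma_q\le\operatorname{Re}R\tau\le\gamma_{q+1},\ |\operatorname{Im}R\tau|\le1\}$, which contains $t$, the point $z=R\tau$ satisfies one of the conditions in \eqref{eq:lower}, $|\tau|\le t+(\pi+1)/R$, and $|\operatorname{Im}(\tau\eta)|\le1/R$. By \eqref{eq:Tbound}, \eqref{eq:lower} and the maximum principle, $|E(t\eta)|\le C_5(1+t)^{M}$ for an integer $M\ge M_0+p+\frac12$.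 By continuity the same bound holds for all $t\ge0$ after enlarging $C_5$.

\emph{Step 5: conclusion.} Let $\zeta=\xi+is\eta$ with $\xi,\eta$ real, $|\eta|=1$, $s\ge0$. The function $h(w)=E(\xi+w\eta)\,\big(w+i(1+|\xi|)\big)^{-M}$ is holomorphic on a neighborhood of $\{\operatorname{Im}w\ge0\}$, where $|h(w)|\le C_4e^{C_4|\xi|}e^{C_4|w|}$. For real $w$ we have $|w+i(1+|\xi|)|\ge(1+|\xi|+|w|)/\sqrt2$, so $|h(w)|\le2^{M/2}C_5$ by Step~4. The Phragm\'en--Lindel\"of theorem at $w=is$ gives $|E(\zeta)|\le2^{M/2}C_5(1+|\xi|+s)^Me^{C_4s}$. Hence $E=\hat S$ with $S$ compactly supported, and $\hat T=\widehat{\mathbf 1_B}\,\hat S$ means $T=\mathbf 1_B*S$.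
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
\emph{Zeros of $\hat u$.} Take $f_0,\dots,f_N$ from Proposition~\ref{prop:transfer} with $m=1$. Since $\sum_j|\int f_j|^2=0$, each $f_j$ has mean zero. The numbers $\int|\nabla f_j|^2-\mu\int|f_j|^2$ are nonnegative by Lemma~\ref{lem:ball} and their sum is $\int|\nabla u|^2-\mu\int u^2=0$, so each vanishes and $f_j=(w_j\cdot x)\varphi(|x|)$ in $B$ with $w_j\in\mathbb{C}^N$. This function is smooth on $\overline B$, satisfies $-\Delta f_j=\mu f_j$, vanishes on $\partial B$, and has normal derivative $\varphi'(R)(w_j\cdot x)=R\varphi'(R)(w_j\cdot\mathbf n)$ there, $\mathbf n$ being the outer unit normal. Green's formula with $e^{-ix\cdot\xi}$ and then the divergence theorem give, for $\xi\in\mathbb{R}^N$,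
\begin{equation}\label{eq:green}
(|\xi|^2-\mu)\hat f_j(\xi)=R\varphi'(R)\int_{\partial B}(w_j\cdot\mathbf n)\,e^{-ix\cdot\xi}\,dS=-iR\varphi'(R)\,(w_j\cdot\xi)\,\widehat{\mathbf 1_B}(\xi).
\end{equation}
The right side vanishes for $|\xi|=k_n$, so $\hat f_j=0$ on these spheres for $n\ge2$. By \eqref{eq:transfer}, $F_u(k_n)=0$, and since $F_u(k_n)$ is the average of the continuous function $|\hat u|^2$, we get $\hat u=0$ on $\{|\xi|=k_n\}$ for $n\ge2$. The missing sphere is supplied by the factor $|\xi|^2-\mu$. Let $T=(-\Delta-\mu)u$, a distribution supported in $\overline\Omega$. Its transform $(|\xi|^2-\mu)\hat u(\xi)$ vanishes on $\{|\xi|=k_n\}$ for all $n\ge1$, and $T\ne0$, since otherwise $\hat u=0$ almost everywhere. Lemma~\ref{lem:division} gives $T=\mathbf 1_B*S$ with $S\neq0$. (In the expected case $u=\psi_e$, formula \eqref{eq:green} says that $S=-R\varphi'(R)\,e\cdot\nabla\delta_0$.)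

\emph{The convex hull.} The theorem of supports of Titchmarsh and Lions \cite[Theorem 4.3.3]{hormander} states that $\operatorname{conv}\operatorname{supp}(S_1*S_2)=\operatorname{conv}\operatorname{supp}S_1+\operatorname{conv}\operatorname{supp}S_2$ for compactly supported distributions. Fix $x_0\in\operatorname{supp}S$ and let $K=\operatorname{conv}\overline\Omega$, which is compact and is the closed convex hull of $\Omega$. Then
\[
\overline{B(x_0,R)}\subset\overline B+\operatorname{conv}\operatorname{supp}S=\operatorname{conv}\operatorname{supp}T\subset K .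
\]
The diameter of $K$ is at most $2R$, because $|\sum_is_ix_i-\sum_{i'}t_{i'}y_{i'}|\le\sum_{i,i'}s_it_{i'}|x_i-y_{i'}|$ for convex combinations. If $y\in K$ and $y\ne x_0$, the point $x_0-R(y-x_0)/|y-x_0|$ lies in $K$ at distance $R+|y-x_0|$ from $y$, so $|y-x_0|\le R$. Thus $K=\overline{B(x_0,R)}$, and the open set $\Omega\subset K$ lies in the interior $B(x_0,R)$. Now $u\in H^1_0(B(x_0,R))$, and the equality case of Lemma~\ref{lem:ball} gives $u(x)=(w\cdot(x-x_0))\varphi(|x-x_0|)$; the vector $w$ is real and nonzero because $u$ is real and nonzero and $\varphi>0$ on $[0,R)$.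
\end{proof}

\section{The minimizers}\label{sec:minimizers}

Proposition~\ref{prop:rigid} places $\Omega$ inside the ball. It remains to decide for which $\Omega\subset B$ an eigenfunction $\psi_e$ belongs to $H^1_0(\Omega)$, and this is a question about capacity. For $P\subset\mathbb{R}^N$, let $\operatorname{cap}P$ be the infimum of $\int(v^2+|\nabla v|^2)$ over all $v\in H^1(\mathbb{R}^N)$ with $v\ge1$ almost everywhere on an open set containing $P$. The set $P$ is \emph{polar} if $\operatorname{cap}P=0$. Subsets and finite unions of polar sets are polar (take the maximum of the test functions), and polar sets have Lebesgue measure zero, since $\int v^2\ge|P|$. A function is \emph{quasicontinuous} if for every $\varepsilon>0$ its restriction to the complement of some open set of capacity less than $\varepsilon$ is continuous. Every $f\in H^1(\mathbb{R}^N)$ agrees almost everywhere with a quasicontinuous function, which is unique up to a polar set; a continuous $f$ is its own representative. We use the following fact \cite[Theorem 4.5]{hkm}: \emph{if $\Omega\subset B$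 is open, then $f\in H^1_0(B)$ belongs to $H^1_0(\Omega)$ if and only if its quasicontinuous representative vanishes on $B\setminus\Omega$ outside a polar set.}

Let $H_e=e^\perp$ for $e\ne0$. The function $\psi_e$ is continuous, and its zero set in $B$ is $H_e\cap B$. Therefore, for open $\Omega\subset B$,
\begin{equation}\label{eq:member}
\psi_e\in H^1_0(\Omega)\iff(B\setminus\Omega)\setminus H_e\text{ is polar.}
\end{equation}

\begin{lemma}\label{lem:codim}
If $Y\subset\mathbb{R}^N$ is a linear subspace of codimension $2$, then $Y\cap B$ is polar.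
\end{lemma}

\begin{proof}
Let $Y=\{x_1=x_2=0\}$ and $\rho=(x_1^2+x_2^2)^{1/2}$. For $0<\varepsilon<1$ let $\theta_\varepsilon$ equal $1$ for $\rho\le\varepsilon^2$, $\log(\varepsilon/\rho)/\log(1/\varepsilon)$ for $\varepsilon^2\le\rho\le\varepsilon$, and $0$ for $\rho\ge\varepsilon$. In the plane of $(x_1,x_2)$,
\[
\int_{\mathbb{R}^2}|\nabla\theta_\varepsilon|^2=\frac{2\pi}{\log^2(1/\varepsilon)}\int_{\varepsilon^2}^\varepsilon\frac{d\rho}\rho=\frac{2\pi}{\log(1/\varepsilon)}\to0,\qquad\int_{\mathbb{R}^2}\theta_\varepsilon^2\le\pi\varepsilon^2\to0 .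
\]
With $\chi\in C_c^\infty(\mathbb{R}^N)$ equal to $1$ on $B$, the function $\chi\theta_\varepsilon$ equals $1$ on the open set $B\cap\{\rho<\varepsilon^2\}\supset Y\cap B$, and it tends to $0$ in $H^1(\mathbb{R}^N)$ by the product rule and Fubini's theorem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
Let $R=c/2$, so that $\lambda_k(B)=\mu$ for $2\le k\le N+1$.

(a) Suppose $\lambda_2(\Omega)=\mu$. Then both inequalities in \eqref{eq:chain} are equalities, so the function $u$ there has mean zero and Rayleigh quotient $\mu$. By Proposition~\ref{prop:rigid}, after a translation $\Omega\subset B$ and $u=\psi_e\in H^1_0(\Omega)$ with $e\neq0$, and \eqref{eq:member} gives the condition with $H=H_e$.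

Conversely, let $\Omega\subset B$ and let $(B\setminus\Omega)\setminus H_e$ be polar. One function $\psi_e$ does not bound $\lambda_2$; we split it along its nodal hyperplane. The positive and negative parts $\psi_e^\pm$ are nonzero continuous functions in $H^1_0(B)$ that vanish on $H_e$, hence on $B\setminus\Omega$ outside a polar set, so $\psi_e^\pm\in H^1_0(\Omega)$. Testing $-\Delta\psi_e=\mu\psi_e$ with $\psi_e^\pm$ gives $\int|\nabla\psi_e^\pm|^2=\mu\int(\psi_e^\pm)^2$. The two functions and their gradients vanish almost everywhere on opposite half-balls, so they are orthogonal for both inner products, and every nonzero element of their span has Rayleigh quotient $\mu$. Thus $\lambda_2(\Omega)\le\mu$, and Theorem~\ref{thm:main} gives equality.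

Finally, let $\Omega$ be a convex minimizer, translated into $B$. The set $B\setminus\Omega$ lies in the union of a hyperplane and a polar set, so it has measure zero and $\overline\Omega=\overline B$. An open convex set is the interior of its closure, so $\Omega=B$.

(b) Suppose $\lambda_k(\Omega)=\mu$ with $3\le k\le N+1$, and let $V$ be a $k$-dimensional space attaining the minimum in \eqref{eq:minmax}. The subspace $V'$ of functions with mean zero has dimension at least $k-1\ge2$. A nonzero $u\in V'$ has Rayleigh quotient at most $\mu$ by the choice of $V$ and at least $\mu$ by Theorem~\ref{thm:ineq}, so Proposition~\ref{prop:rigid} applies to it. The center $x_0$ is the same for all $u$, since it is the center of the closed convex hull of $\Omega$; translate it to $0$. Then $\Omega\subset B$ and $V'$ consists of functions $\psi_e$. The map $e\mapsto\psi_e$ is linear, so two linearly independent elements of $V'$ are $\psi_e,\psi_{e'}$ with $e,e'$ linearly independent. By \eqref{eq:member}, $B\setminus\Omega$ is contained in the union of $H_e\cap H_{e'}\cap B$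 and two polar sets, so it is polar by Lemma~\ref{lem:codim}. This is where $k\ge3$ enters: a second nodal hyperplane cuts the exceptional set down to codimension $2$.

Conversely, if $\Omega\subset B$ and $B\setminus\Omega$ is polar, then every $f\in H^1_0(B)$ lies in $H^1_0(\Omega)$. So $H^1_0(\Omega)=H^1_0(B)$, and all eigenvalues of $\Omega$ and $B$ coincide by \eqref{eq:minmax}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{hkm}
Heinonen, Kilpel\"ainen and Martio, \emph{Nonlinear Potential Theory of Degenerate Elliptic Equations}.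

\bibitem{hormander}
H\"ormander, \emph{Analysis of Linear PDO I}.

\bibitem{birs}
\emph{Recent Advances In Isoperimetric Inequalities For Eigenvalues},
\texttt{http://www.birs.ca/workshops/2013/13w5059/files/Henrot.pdf}.

\end{thebibliography}
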